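# Locally finite open families and weak Lindelöfness in $\mathbb R$-factorizable groups

## 1. Four theorems and what they say

All topological groups are Hausdorff, and "family of open sets" means family of non-empty open sets. Every term is defined in Section 2. $\mathrm{Con}(\mathrm{ZFC})$ is assumed where consistency is claimed. The main theorem has four parts, and we number them as four theorems.

**Theorem 1 (ZFC).** There is an $\mathbb R$-factorizable group $G$ that is not weakly Lindelöf, although all its locally finite families of open sets are countable. $G$ can be taken to be a Boolean $P$-group with a base at $0$ of open subgroups.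

**Theorem 2.** Let $V\models\mathrm{CH}$ and let $\mathcal G$ be generic over $V$ for the poset of countable partial functions $\omega_2\times\omega_1\to2$. In $V[\mathcal G]$, every locally finite family of open subsets of an $\mathbb R$-factorizable group is countable.

**Theorem 3.** It is consistent (it holds in some ccc forcing extension) that there is an $\mathbb R$-factorizable group of cardinality $\omega_1$, Boolean and with a base at $0$ of open subgroups, that is a disjoint union of $\omega_1$ non-empty open sets.

**Theorem 4 (ZFC).** If $G$ is $\mathbb R$-factorizable and $\chi(G)\le\omega_1$ (in particular if $w(G)\le\omega_1$), then every locally finite family of open sets in $G$ is countable.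

The two questions behind these theorems come from "Subgroups, Quotient Groups And Products Of R-Factorizable Groups" (http://topology.nipissingu.ca/tp/reprints/v16/tp16019.pdf):

- (a) Must every locally finite family of non-empty open subsets of an $\mathbb R$-factorizable group be countable?
- (b) Is every $\mathbb R$-factorizable group weakly Lindelöf?

Theorem 1 answers (b): no, in ZFC. In fact, not even $\mathbb R$-factorizability together with the conclusion of (a) implies weak Lindelöfness. Theorems 2 and 3 show that (a) is independent of ZFC, because a partition into $\omega_1$ non-empty open sets is an uncountable locally finite family. Theorem 4 says that ZFC does settle (a) positively for groups of small character. Section 9 shows that "$\le\omega_1$" cannot be replaced by "$\le\omega_2$" in ZFC.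

We treat Theorem 4 first, since it is the easiest and shows where (a) becomes hard. Then come Theorem 1, Theorem 2, and the longest one, Theorem 3.

## 2. Definitions, small examples, and the facts we rely on

**Definition 2.1.** A topological group $G$ is *$\mathbb R$-factorizable* if for every continuous $g:G\to\mathbb R$ there are a second-countable topological group $H$, a continuous homomorphism $\pi:G\to H$ and a continuous $h:H\to\mathbb R$ with $g=h\circ\pi$.

A second-countable group is $\mathbb R$-factorizable: take $H=G$. For a larger example take the compact group $2^\kappa=(\mathbb Z/2)^\kappa$ with $\kappa$ arbitrary. The continuous functions depending on finitely many coordinates form an algebra that contains the constants and separates points, so by Stone–Weierstrass every continuous $g$ is a uniform limit of a sequence of them. Hence $g$ depends only on a countable set $J$ of coordinates. Let $\pi:2^\kappa\to2^J$ be the projection, and let $h(u)=g(u')$, where $u'$ is $u$ extended by $0$. Then $h$ is continuous and $g=h\circ\pi$. An uncountable discrete group is *not* $\mathbb R$-factorizable; this follows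 from Lemma 3.1 below. So the most obvious candidate for a negative answer to (a) is excluded.

**Definition 2.2.** A family of subsets of a space is *locally finite* if each point has a neighbourhood meeting only finitely many members, and *discrete* if each point has a neighbourhood meeting at most one member. A space is *weakly Lindelöf* if every open cover has a countable subfamily with dense union.

In $\mathbb R$ the intervals $(n,n+1)$, $n\in\mathbb Z$, form a locally finite family. It is not discrete, because every neighbourhood of an integer meets two of them. The intervals $(\frac1{n+1},\frac1n)$ are not locally finite at $0$. Lindelöf spaces and separable spaces are weakly Lindelöf.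

The two questions are related: *in a weakly Lindelöf space every locally finite open family $\mathcal U$ is countable.* To see this, cover the space by open sets each meeting only finitely many members of $\mathcal U$, and take a countable subfamily with dense union. Every $U\in\mathcal U$ meets that union, hence meets one of countably many sets, and each of these meets only finitely many members of $\mathcal U$. So a positive answer to (b) would have given a positive answer to (a).

**Definition 2.3.** A *$P$-space* is a space in which countable intersections of open sets are open; equivalently, countable unions of closed sets are closed. A *$P$-group* is a topological group that is a $P$-space.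

Example: $\omega_1+1$, with all countable ordinals isolated and with the sets $(\beta,\omega_1]$, $\beta<\omega_1$, as basic neighbourhoods of $\omega_1$. Countably many $\beta_n$ have a countable supremum, so this is a non-discrete $P$-space.

A group is *Boolean* if $x+x=0$ for all $x$. For a set $S$, the finite subsets $[S]^{<\omega}$ form a Boolean group under symmetric difference, written $+$, with zero $\emptyset$. If $\mathcal N$ is a non-empty family of subgroups of an abelian group and the intersection of any two members contains a member, then $\mathcal N$ is a base at $0$ of a group topology. It is Hausdorff if and only if $\bigcap\mathcal N=\{0\}$. Open subgroups are always closed, since the complement is a union of cosets.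

$\chi(G)$ is the least size of a base at the identity $e$, and $w(G)$ the least size of a base of $G$. We use the following textbook facts. Hausdorff topological groups are completely regular. Any $\omega_1$ finite sets contain an uncountable $\Delta$-system: a subfamily whose pairwise intersections all equal one set, the *root*. Fodor: a regressive function on a stationary subset of $\omega_1$ is constant on a stationary set. $\sigma$-closed forcing adds no new countable sequences of ground-model elements. ccc forcing preserves cardinals and cofinalities. The product lemma and nice names are used in their standard forms.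

## 3. Small character: the proof of Theorem 4

**Lemma 3.1.** Let $G$ be $\mathbb R$-factorizable. (i) For every open $U\ni e$ there is a countable $F\subset G$ with $FU=G$. (ii) If $G$ is first countable, it is second countable.

*Proof.* (i) Choose a continuous $g:G\to[0,1]$ with $g(e)=1$ and $g=0$ off $U$, and factor $g=h\circ\pi$ with $\pi:G\to H$. Put $O=\{h>0\}$. This is an open neighbourhood of $e_H$, and $\pi^{-1}(O)=\{g>0\}\subset U$. The sets $\pi(x)O\cap\pi(G)$, $x\in G$, form an open cover of the second-countable, hence Lindelöf, space $\pi(G)$. Let those with $x$ in a countable set $F$ be a subcover. Given $y\in G$ there is $x\in F$ with $\pi(y)\in\pi(x)O$, so $\pi(x^{-1}y)\in O$, so $x^{-1}y\in U$ and $y\in xU$.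

(ii) Let $\{B_n\}$ be a countable base at $e$ of symmetric open sets. By (i) take countable $F_n$ with $F_nB_n=G$. Let $xB_m$ be a basic neighbourhood of $x$. Choose $n$ with $B_n^2\subset B_m$ and $y\in F_n$ with $x\in yB_n$. By symmetry $y\in xB_n$, so $x\in yB_n\subset xB_n^2\subset xB_m$. Hence the countably many sets $yB_n$, $y\in F_n$, $n\in\omega$, form a base. $\square$

For an uncountable discrete group, (i) with $U=\{e\}$ would give a countable $F=G$. So such a group is not $\mathbb R$-factorizable, as claimed.

The next lemma lets us replace locally finite families by discrete ones. On a discrete family we can put arbitrary bump functions and add them up.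

**Lemma 3.2.** If a topological group $G$ has an uncountable locally finite family of open sets, then it has a discrete family $\{U_\alpha:\alpha<\omega_1\}$ of non-empty open sets. In particular the $U_\alpha$ are pairwise disjoint.

*Proof.* Let $\{U_\alpha:\alpha<\omega_1\}$ be a locally finite family of distinct non-empty open sets. Choose $x_\alpha\in U_\alpha$ and, by local finiteness and regularity, an open $V_\alpha\ni x_\alpha$ with $\overline{V_\alpha}\subset U_\alpha$ such that $F(\alpha)=\{\beta\ne\alpha:V_\alpha\cap U_\beta\ne\emptyset\}$ is finite.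

Pass to an uncountable $J\subset\omega_1$ on which the sets $F(\alpha)$ form a $\Delta$-system with root $K$. Each $\eta\in J\setminus K$ lies in $F(\alpha)$ for at most one $\alpha\in J$. Now choose $I\subset J\setminus K$ recursively. If countably many elements have been chosen, forming a set $I'$, the next element $\alpha$ must avoid $I'$ and the countable set $\bigcup_{\beta\in I'}F(\beta)$, and it must not have any $\eta\in I'$ in $F(\alpha)$. The last condition excludes at most one $\alpha$ for each $\eta\in I'$. So only countably many indices are excluded and the recursion runs through $\omega_1$ steps. We get an uncountable $I$ with $\beta\notin F(\alpha)$ for distinct $\alpha,\beta\in I$.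

For such $\alpha,\beta$ we have $V_\beta\cap U_\alpha=\emptyset$. Since $U_\alpha$ is open, $\overline{V_\beta}\cap U_\alpha=\emptyset$, so $\overline{V_\beta}\cap\overline{V_\alpha}=\emptyset$. The family $\{\overline{V_\alpha}\}_{\alpha\in I}$ is locally finite because $\overline{V_\alpha}\subset U_\alpha$. Given a point $x$, take a neighbourhood meeting finitely many $\overline{V_\alpha}$ and remove from it those of these finitely many closed sets that do not contain $x$. By disjointness at most one contains $x$, so the new neighbourhood meets at most one. Thus $\{V_\alpha\}_{\alpha\in I}$ is discrete; reindex it by $\omega_1$. $\square$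

**Proof of Theorem 4.** Suppose not. Take a discrete $\{U_\alpha:\alpha<\omega_1\}$ from Lemma 3.2 and $x_\alpha\in U_\alpha$. A second-countable space has no uncountable disjoint open family, so by Lemma 3.1(ii) $G$ is not first countable. Let $\{B_\xi:\xi<\omega_1\}$ be a base at $e$.

**Step 1: choose bumps that defeat countably many neighbourhoods each.** For each $\alpha$, the countable family $\{B_\xi\cap x_\alpha^{-1}U_\alpha:\xi\le\alpha\}$ is not a base at $e$. So some open neighbourhood of $e$ contains none of its members. Intersecting it with $x_\alpha^{-1}U_\alpha$ we get an open $V_\alpha\ni e$ with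
$$V_\alpha\subset x_\alpha^{-1}U_\alpha,\qquad B_\xi\cap x_\alpha^{-1}U_\alpha\not\subset V_\alpha\quad\text{for all }\xi\le\alpha.\tag{1}$$
Let $f_\alpha:G\to[0,1]$ be continuous with $f_\alpha(x_\alpha)=1$ and $f_\alpha=0$ off $x_\alpha V_\alpha\subset U_\alpha$. The sum $f=\sum_\alpha f_\alpha$ is continuous, because locally at most one summand is non-zero.

**Step 2: factor and compare.** Let $f=h\circ\pi$ with $\pi:G\to H$, let $\{O_n\}$ be a countable base at $e_H$, and put $W_n=\pi^{-1}(O_n)$. Fix $\alpha$. Since $h(\pi(x_\alpha))=1$, there is $n$ with $h>0$ on $\pi(x_\alpha)O_n$, so $f>0$ on $x_\alpha W_n$, that is, $x_\alpha W_n\subset\bigcup_\gamma x_\gamma V_\gamma$. If $w\in W_n\cap x_\alpha^{-1}U_\alpha$, then $x_\alpha w\in U_\alpha$ lies in some $x_\gamma V_\gamma\subset U_\gamma$. By disjointness $\gamma=\alpha$, so $w\in V_\alpha$. Hence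
$$W_n\cap x_\alpha^{-1}U_\alpha\subset V_\alpha.\tag{2}$$

**Step 3: contradiction.** Choose $\xi_n$ with $B_{\xi_n}\subset W_n$, and $\alpha<\omega_1$ with $\alpha\ge\sup_n\xi_n$. For the $n$ that belongs to this $\alpha$ in Step 2, (2) gives $B_{\xi_n}\cap x_\alpha^{-1}U_\alpha\subset V_\alpha$ with $\xi_n\le\alpha$, contrary to (1). $\square$

Where does this stop for larger character? In Step 1 the bump at $x_\alpha$ defeats the basic neighbourhoods with index in a set $S_\alpha$ (here $S_\alpha=\alpha+1$), and in Step 3 the countable set $\{\xi_n\}$ must be contained in some $S_\alpha$. If every base at $e$ has size $\omega_2$, we could even let $|S_\alpha|=\omega_1$. But there are only $\omega_1$ bumps, so $\bigcup_\alpha S_\alpha$ has size at most $\omega_1$ and cannot contain all indices. For general groups another source of information is needed; Section 5 finds it in the products $a_\alpha b_\beta$ of two sequences. Theorem 3 will show that no argument in ZFC can close the gap completely.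

## 4. A Boolean $P$-group built from $\omega_2$: the proof of Theorem 1

We want a group in which every sequence of length $\omega_1$ has a convergent subsequence. This makes locally finite families countable. Nevertheless there should be an increasing open cover that no countable subfamily can replace. We form $[Y]^{<\omega}$ for a suitable space $Y$ and use countable clopen partitions of $Y$ to define open subgroups $N_P$ as in (3) below.

Two natural choices of $Y$ fail, for instructive reasons. If $Y=\omega_1$ is discrete, take an injection $j:\omega_1\to2^\omega$ and let $P_n$ be the partition of $Y$ according to the value $j(y)(n)$. For any countable partition $Q$ some class contains two points $y\ne y'$. Then $\{y,y'\}\in N_Q$, but $\{y,y'\}\notin N_{P_n}$ for some $n$. So $\bigcap_nN_{P_n}$ is not open and the $P$-property is lost. If $Y=\omega_1+1$ is the $P$-space of Section 2, the natural cover candidates $\{z:|z\cap(\alpha,\omega_1]|\text{ even}\}$, $\alpha<\omega_1$, all miss $\{\omega_1\}$, so they do not cover. With $\omega_2$, sequences of length $\omega_1$ have limits but there is no last point.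

**Step 1: the space $Y$.** Let $Y=\omega_2$. Points of cofinality $\le\omega$ (including $0$ and successors) are isolated, and a point $\alpha$ with $\mathrm{cf}\,\alpha=\omega_1$ has the basic neighbourhoods $(\beta,\alpha]$, $\beta<\alpha$. All intervals $(\beta,\alpha]$ and $[0,\alpha]$, and all sets $(\alpha,\omega_2)$, are open. So each $[0,\alpha]$ is clopen and $Y$ is Hausdorff. If $\mathrm{cf}\,\alpha=\omega_1$ and $\beta_n<\alpha$, then $\sup_n\beta_n<\alpha$, so $Y$ is a $P$-space.

For uncountable $I\subset\omega_1$ we write "$x_\xi\to x$ along $I$" if every neighbourhood of $x$ contains $x_\xi$ for all but countably many $\xi\in I$. This passes to uncountable subsets of $I$. Limits in Hausdorff spaces are unique, continuous maps preserve this convergence, and in finite products it is coordinatewise.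

**Step 2: every $(y_\xi)_{\xi<\omega_1}$ in $Y$ converges along some uncountable $I$.** This is clear if a value is taken uncountably often. Otherwise let $\delta<\omega_2$ be least such that $I=\{\xi:y_\xi<\delta\}$ is uncountable; it exists because $\omega_1$ values are bounded in $\omega_2$. For $\beta<\delta$ the set $\{\xi:y_\xi<\beta\}$ is countable, hence so is $\{\xi:y_\xi\le\beta\}$. So $\delta$ is not a successor. It is not of cofinality $\omega$ either, for then $I$ would be a countable union of countable sets. Hence $\mathrm{cf}\,\delta=\omega_1$. A neighbourhood $(\beta,\delta]$ of $\delta$ omits $y_\xi$ for only countably many $\xi\in I$, so $y_\xi\to\delta$ along $I$.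

**Step 3: the group.** Let $G=[Y]^{<\omega}$, let $\mathcal P$ be the set of countable partitions of $Y$ into non-empty clopen sets, and for $P\in\mathcal P$ let
$$N_P=\{z\in G:|z\cap C|\text{ is even for all }C\in P\}.\tag{3}$$
If $Q$ refines $P$, then $N_Q\subset N_P$, because $|z\cap C|$ is the sum of the numbers $|z\cap D|$ over the $D\in Q$ with $D\subset C$.

*$\mathcal P$ is closed under countable common refinements.* The classes of the common refinement of $P_n\in\mathcal P$ are non-empty sets $\bigcap_nC_n$ with $C_n\in P_n$. They are open since $Y$ is a $P$-space, and clopen since they form a partition into open sets. If there were uncountably many, choose $\omega_1$ points from distinct classes and a convergent subsequence. The class of the limit is a neighbourhood of it and contains all but countably many of the terms, but it contains at most one. So there are only countably many classes.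

Hence the $N_P$ are a base at $0$ of a group topology, and every countable intersection of $N_{P_n}$'s contains some $N_Q$. So $G$ is a $P$-space. For Hausdorffness let $z=\{\alpha_1<\dots<\alpha_k\}\ne\emptyset$. The finite partition $P$ into $[0,\alpha_1],(\alpha_1,\alpha_2],\dots,(\alpha_{k-1},\omega_2)$ (for $k=1$: $P=\{Y\}$) has exactly one point of $z$ in each class, so $z\notin N_P$. Finally $z\mapsto\{C\in P:|z\cap C|\text{ odd}\}$ is a homomorphism $G\to[P]^{<\omega}$ with kernel $N_P$, so $G/N_P$ is countable.

**Step 4: every $\omega_1$-sequence in $G$ has a convergent subsequence.** The map $y\mapsto\{y\}$ is continuous: if $y'$ is in the same class of $P$ as $y$, then $\{y\}+\{y'\}\in N_P$. So for each $n$ the map $Y^n\to G$, $(y_1,\dots,y_n)\mapsto\sum_i\{y_i\}$, is continuous, and $G$ is the union of the images over $n\in\omega$. Given an $\omega_1$-sequence in $G$, fix one $n$ on an uncountable index set. Write the terms as images of points of $Y^n$, apply Step 2 to each of the $n$ coordinates in turn, and use continuity.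

*Locally finite open families are countable.* Given $\omega_1$ distinct members, choose a point in each and take a convergent subsequence. Every neighbourhood of the limit meets uncountably many members.

**Step 5: $G$ is $\mathbb R$-factorizable.** Let $f:G\to\mathbb R$ be continuous. Each $f^{-1}(t)$ is a $G_\delta$, hence open. We claim that $f$ is constant on the cosets of some $N_P$. Then $f$ factors through the countable discrete group $G/N_P$, which is second countable, and every function on it is continuous.

Suppose the claim fails. By recursion on $\alpha<\omega_1$ choose $x_\alpha,y_\alpha\in G$ and open subgroups $N_\alpha,M_\alpha$ as follows. The countable intersection $\bigcap_{\beta<\alpha}(N_\beta\cap M_\beta)$ is a neighbourhood of $0$, so it contains some $N_\alpha$ of the form $N_P$. Since $f$ is not constant on the cosets of $N_\alpha$, there are $x_\alpha,y_\alpha$ with $x_\alpha+y_\alpha\in N_\alpha$ and $f(x_\alpha)\ne f(y_\alpha)$. Since $f^{-1}(f(x_\alpha))$ is open, there is an open subgroup $M_\alpha$ with $f$ constant on $x_\alpha+M_\alpha$.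

By Step 4, applied twice, there are an uncountable $I$ and $x,y$ with $x_\alpha\to x$ and $y_\alpha\to y$ along $I$. The sets $f^{-1}(f(x))$ and $f^{-1}(f(y))$ are open, so $f(x_\alpha)=f(x)$ and $f(y_\alpha)=f(y)$ for all but countably many $\alpha\in I$. Hence $f(x)\ne f(y)$.

Put $n=x+y$, the limit of $x_\alpha+y_\alpha$ along $I$. Fix $\alpha$. For $\beta\ge\alpha$ we have $x_\beta+y_\beta\in N_\beta\subset N_\alpha$, and $N_\alpha$ is closed, so $n\in N_\alpha$. As $N_{\alpha+1}\subset M_\alpha$, we get $n\in M_\alpha$ for all $\alpha$. Therefore $f(x_\alpha+n)=f(x_\alpha)$ for all $\alpha$. But $x_\alpha+n\to x+n=y$ along $I$, so for all but countably many $\alpha\in I$ we have $f(x_\alpha+n)=f(y)$ and $f(x_\alpha)=f(x)$. This gives $f(y)=f(x)$, a contradiction.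

**Step 6: $G$ is not weakly Lindelöf.** For $\alpha<\omega_2$ let $W_\alpha=\{z:|z\cap(\alpha,\omega_2)|\text{ even}\}$. This subgroup contains $N_P$ for $P=\{[0,\alpha],(\alpha,\omega_2)\}$, so it is open and hence clopen. If $\alpha\ge\max z$ then $z\in W_\alpha$, so the $W_\alpha$ cover $G$. Let $I\subset\omega_2$ be countable and $\sup I<\delta<\omega_2$. For $\alpha\in I$ the set $\{\delta\}\cap(\alpha,\omega_2)$ has one element, so $\{\delta\}\notin\bigcup_{\alpha\in I}W_\alpha$. This union of countably many closed sets is closed, since $G$ is a $P$-space, and it is not all of $G$. So it is not dense. This proves Theorem 1. $\square$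

## 5. From an uncountable discrete family to an absorbing function

Now we turn to (a) without a restriction on the character. Given a discrete family, we can put bumps of height $1$ at points $c_\alpha$. Factoring the sum through $H$ says that $f$ stays positive on a whole "box" around $c_\alpha$. As in Section 3 this is not contradictory by itself, since the box may leak into other bumps. The new idea is to record into *which* bump it leaks. We write $c_\alpha=a_\alpha b_\alpha$ and look at the mixed products $a_\alpha b_\beta$. If $\alpha,\beta$ share a box in $H^2$, then $a_\alpha b_\beta$ must be inside some bump, numbered $m(\alpha,\beta)$ say. This must work for *every* set $R$ of bumps with the same function $m$.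

**Definition 5.1.** A partial function $m$ with $\mathrm{dom}\,m\subset\{(\alpha,\beta):\beta<\alpha<\omega_1\}$ and $m(\alpha,\beta)\in\alpha\setminus\{\beta\}$ is *absorbing* if for each $R\subset\omega_1$ there is $h:R\to\omega$ such that for all $\beta<\alpha$ in $R$ with $h(\alpha)=h(\beta)$, $m(\alpha,\beta)$ is defined and belongs to $R$.

Two quick cases show what the definition asks. The empty function is not absorbing: for $R=\omega_1$ some class of $h$ is uncountable, so it contains a pair $\beta<\alpha$, and $m(\alpha,\beta)$ would have to be defined. More generally, if all values of $m$ lie in a countable set $E$, then $m$ is not absorbing. Take $R=\omega_1\setminus E$; some class of $h$ contains $\beta<\alpha$, and $m(\alpha,\beta)\in E\cap R=\emptyset$ is impossible. So an absorbing $m$ must take many values.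

**Proposition 5.2 (ZFC).** If some $\mathbb R$-factorizable group has an uncountable locally finite family of open sets, then there is an absorbing $m$.

*Proof.* Take a discrete $\{U_\alpha:\alpha<\omega_1\}$ from Lemma 3.2 and $a_\alpha\in U_\alpha$.

**Step 1: choose $b_\alpha$ so that the leaks go down.** By recursion on $\alpha$, suppose $\theta(\beta),b_\beta$ are defined for $\beta<\alpha$, and put $D_\alpha=\{a_\gamma b_\beta:\gamma\le\alpha,\ \beta<\alpha\}$, a countable set. The $U_\xi$ are disjoint, so only countably many of them meet $D_\alpha$. Choose $\theta(\alpha)<\omega_1$ larger than all $\theta(\beta)$, $\beta<\alpha$, with $U_{\theta(\alpha)}\cap D_\alpha=\emptyset$. Choose $c_\alpha\in U_{\theta(\alpha)}$ and put $b_\alpha=a_\alpha^{-1}c_\alpha$, so $a_\alpha b_\alpha=c_\alpha$. Since $c_\alpha b_\alpha^{-1}=a_\alpha\in U_\alpha$, there is an open $C_\alpha\ni c_\alpha$ with $C_\alpha\subset U_{\theta(\alpha)}$ and $C_\alpha b_\alpha^{-1}\subset U_\alpha$. As $\theta$ is injective, $\{C_\alpha\}$ is discrete.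

**Step 2: define $m$.** Let $\beta<\alpha$. If $a_\alpha b_\beta\in C_\gamma$ for some $\gamma$, this $\gamma$ is unique because the $C_\gamma$ are disjoint; put $m(\alpha,\beta)=\gamma$. Otherwise $m(\alpha,\beta)$ is undefined. We check the required form. If $\gamma\ge\alpha$, then $a_\alpha b_\beta\in D_\gamma$ (as $\alpha\le\gamma$ and $\beta<\gamma$) and $a_\alpha b_\beta\in C_\gamma\subset U_{\theta(\gamma)}$, contrary to $U_{\theta(\gamma)}\cap D_\gamma=\emptyset$. So $\gamma<\alpha$. If $\gamma=\beta$, then $a_\alpha\in C_\beta b_\beta^{-1}\subset U_\beta$, while $a_\alpha\in U_\alpha$, contrary to disjointness.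

**Step 3: $m$ is absorbing.** Let $R\subset\omega_1$. By complete regularity choose for $\alpha\in R$ a continuous $g_\alpha:G\to[0,1]$ with $g_\alpha(c_\alpha)=1$ and $g_\alpha=0$ off $C_\alpha$. By discreteness $g=\sum_{\alpha\in R}g_\alpha$ is continuous with values in $[0,1]$; $g(c_\alpha)=1$ for $\alpha\in R$, and $g=0$ off $\bigcup_{\alpha\in R}C_\alpha$. Let $g=f\circ\pi$ with $\pi:G\to H$, $H$ second countable, $f:H\to\mathbb R$ continuous. The set $\{(x,y)\in H^2:f(xy)>0\}$ is open in $H^2$, so it is a union of boxes $P_n\times Q_n$, $n\in\omega$, with $P_n,Q_n$ open. For $\alpha\in R$ we have $f(\pi(a_\alpha)\pi(b_\alpha))=g(c_\alpha)=1$; let $h(\alpha)$ be some $n$ with $(\pi(a_\alpha),\pi(b_\alpha))\in P_n\times Q_n$.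

Let $\beta<\alpha$ be in $R$ with $h(\alpha)=h(\beta)=n$. Then $(\pi(a_\alpha),\pi(b_\beta))\in P_n\times Q_n$, so $g(a_\alpha b_\beta)=f(\pi(a_\alpha)\pi(b_\beta))>0$. Hence $a_\alpha b_\beta\in C_\gamma$ for some $\gamma\in R$, and this $\gamma$ is $m(\alpha,\beta)$. $\square$

## 6. A Cohen subset of $\omega_1$ destroys absorbing functions: the proof of Theorem 2

Let $\mathbb C$ be the poset of countable partial functions $\omega_1\to2$. It is $\sigma$-closed. Let $r:\omega_1\to2$ be its generic function and $R=\{\alpha:r(\alpha)=1\}$; we use $R$ for its name too. A condition $q$ forces $\gamma\notin R$ if and only if $\gamma\in\mathrm{dom}\,q$ and $q(\gamma)=0$, for otherwise $q$ has an extension with value $1$ at $\gamma$. Similarly for $\gamma\in R$ and the value $1$.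

**Proposition 6.1.** If $m\in V$, then $m$ is not absorbing in $V[r]$.

The set to try is clearly the generic $R$. Let $\dot h$ name a witness for $R$. The first approach: for each $\alpha$ take $p_\alpha$ forcing $\alpha\in R$ and $\dot h(\alpha)=n_\alpha$, thin out to $n_\alpha=n$, find $\beta<\alpha$ with $p_\alpha,p_\beta$ compatible, and extend $p_\alpha\cup p_\beta$ by putting $m(\alpha,\beta)$ outside $R$. This stops at two points. The domains are countable infinite sets, and $\omega_1$ such conditions need not contain two compatible ones. For instance, the conditions with domain $\alpha+1$, value $0$ below $\alpha$ and value $1$ at $\alpha$ are pairwise incompatible. And even if $p_\alpha$ and $p_\beta$ are compatible, one of them may already say $m(\alpha,\beta)\in R$.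

The way around is to fix a single $\delta$ and build a sequence of conditions that tries to make the values $\dot h(\delta)=0,1,2,\dots$ impossible one after the other. The attempt cannot succeed for all $n$, because $\dot h(\delta)$ has some value when $\delta\in R$. What we use is the information contained in the failure.

*Proof.* Suppose $m$ is absorbing in $V[r]$.

**Step 1: a restriction on $m$.** In $V$ the following holds.

(C) There are no uncountable $A\subset\omega_1$ and countable $E$ such that $m(\alpha,\beta)$ is defined and in $E$ for all $\beta<\alpha$ in $A$.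

Otherwise apply absorption in $V[r]$ to $R'=A\setminus E$, which is uncountable in $V[r]$ since $\omega_1$ is preserved. Some class $h^{-1}(n)$ is uncountable, so it contains $\beta<\alpha$. Then $m(\alpha,\beta)\in E\cap R'=\emptyset$, a contradiction. We shall contradict (C).

**Step 2: notation.** Let $p_*\in\mathbb C$ force that $\dot h:R\to\omega$ witnesses absorption for $R$. For $p\le p_*$ call $(p,\beta,n)$ *possible* if some $q\le p$ forces $\beta\in R\wedge\dot h(\beta)=n$. Let $\Gamma^p_{\beta,n}$ be the set of all $\gamma\in\omega_1\setminus(\mathrm{dom}\,p\cup\{\beta\})$ such that no $q\le p$ forces $\beta\in R\wedge\dot h(\beta)=n\wedge\gamma\notin R$. So for $\gamma\in\Gamma^p_{\beta,n}$, putting $\gamma$ outside $R$ rules out "$\beta\in R$ and $\dot h(\beta)=n$".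

Let $\langle M_\xi:\xi<\omega_1\rangle$ be a continuous increasing chain of countable elementary submodels of a large $H(\theta)$, containing $m,\mathbb C,\dot h,p_*$. Let $D$ be the club of limit ordinals $\delta<\omega_1$ with $M_\delta\cap\omega_1=\delta$. A condition in $M_\delta$ has countable domain, so its domain is a subset of $M_\delta\cap\omega_1=\delta$.

**Step 3: the attempt at $\delta\in D$.** Try to build $p_*=p_0\ge p_1\ge\cdots$ with all $p_n\in M_\delta$. At step $n$:

1. If some $q\le p_n$ in $M_\delta$ and some $\beta<\delta$ satisfy $q\Vdash\beta\in R\wedge\dot h(\beta)=n$, and either $m(\delta,\beta)$ is undefined, or $m(\delta,\beta)\in\mathrm{dom}\,q$ and $q(m(\delta,\beta))=0$: let $p_{n+1}=q$ for such a $q$.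
2. Otherwise, if $(p_n,\delta,n)$ is not possible: let $p_{n+1}=p_n$.
3. Otherwise, if $\Gamma^{p_n}_{\delta,n}\ne\emptyset$: choose $\gamma_n$ in it; so $\gamma_n\ne\delta$. If $\gamma_n<\delta$, let $p_{n+1}=p_n\cup\{(\gamma_n,0)\}$. If $\gamma_n>\delta$, let $p_{n+1}=p_n$.
4. Otherwise we are *stuck*, and we put $(p^\delta,n^\delta)=(p_n,n)$.

**Step 4: we always get stuck.** Suppose not, and let
$$p_\omega=\bigcup_np_n\cup\{(\delta,1)\}\cup\{(\gamma_n,0):\text{case 3 at }n,\ \gamma_n>\delta\}.$$
This is a condition, since all $\mathrm{dom}\,p_n$ are subsets of $\delta$. It forces $\delta\in R$, so some $q\le p_\omega$ forces $\dot h(\delta)=n$ for some $n$. If case 1 happened at $n$ with $\beta$, then $q$ forces that $\beta<\delta$ are in $R$ with $\dot h(\beta)=\dot h(\delta)=n$, so $m(\delta,\beta)$ is defined and $q\Vdash m(\delta,\beta)\in R$. But either $m(\delta,\beta)$ is undefined or $q(m(\delta,\beta))=0$, a contradiction. Case 2 at $n$ is impossible, as $q\le p_n$ shows that $(p_n,\delta,n)$ is possible. In case 3 at $n$, $q\le p_n$ forces $\delta\in R$, $\dot h(\delta)=n$ and $\gamma_n\notin R$, contradicting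 $\gamma_n\in\Gamma^{p_n}_{\delta,n}$.

So for every $\delta\in D$ three things hold: no $q,\beta$ are as in case 1 for $p_n=p^\delta$ and $n=n^\delta$; the triple $(p^\delta,\delta,n^\delta)$ is possible; and $\Gamma^{p^\delta}_{\delta,n^\delta}=\emptyset$.

**Step 5: uniformize.** For $\delta\in D$ we have $p^\delta\in M_\delta=\bigcup_{\eta<\delta}M_\eta$, so $p^\delta\in M_\eta$ for some $\eta<\delta$. By Fodor, and since $M_\eta$ and $\omega$ are countable, there are a stationary $S\subset D$ and fixed $(p,n)$ with $(p^\delta,n^\delta)=(p,n)$ for all $\delta\in S$.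

**Step 6: contradiction to (C).** Let $\beta<\delta$ be in $S$. Since $(p,\beta,n)$ is possible and $p,\beta\in M_\delta$, elementarity gives $q\le p$ in $M_\delta$ forcing $\beta\in R\wedge\dot h(\beta)=n$. Case 1 failed at $\delta$, so $\gamma:=m(\delta,\beta)$ is defined. Moreover $\gamma<\delta$, so $\gamma\in M_\delta$, and $\gamma\ne\beta$.

Suppose $\gamma\notin\mathrm{dom}\,p$. Since $\Gamma^p_{\beta,n}=\emptyset$ (we got stuck at $\beta$ with the same $p,n$) and $\gamma\notin\mathrm{dom}\,p\cup\{\beta\}$, some $q\le p$ forces $\beta\in R\wedge\dot h(\beta)=n\wedge\gamma\notin R$. By elementarity we may take $q\in M_\delta$. Then $\gamma\in\mathrm{dom}\,q$ and $q(\gamma)=0$, so case 1 applied at $\delta$, a contradiction.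

Hence $m(\delta,\beta)$ is defined and in the countable set $\mathrm{dom}\,p$ for all $\beta<\delta$ in the uncountable set $S$, contradicting (C). $\square$

**Proof of Theorem 2.** The forcing is $\sigma$-closed and, by CH, $\omega_2$-cc. By Proposition 5.2, applied in $V[\mathcal G]$, it suffices that no $m\in V[\mathcal G]$ is absorbing there. Such an $m$ is a subset of $\omega_1\times\omega_1\times\omega_1$, so it has a nice name consisting of $\omega_1$ antichains, each of size at most $\omega_1$ by the $\omega_2$-cc. At most $\omega_1$ conditions occur, each with countable domain, so $m\in V[\mathcal G\upharpoonright(Z\times\omega_1)]$ for some $Z\subset\omega_2$ in $V$ with $|Z|\le\omega_1$.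

Choose $\xi\in\omega_2\setminus Z$ and let $V'=V[\mathcal G\upharpoonright((\omega_2\setminus\{\xi\})\times\omega_1)]$, so $m\in V'$. No new countable sequences of elements of $V$ are added, so $\omega_1$ and the poset $\mathbb C$ are the same in $V$ and $V'$. By the product lemma $V[\mathcal G]=V'[r_\xi]$, where $r_\xi$ is generic over $V'$ for $\mathbb C$. Proposition 6.1, applied over $V'$, says that $m$ is not absorbing in $V[\mathcal G]$. $\square$

## 7. An iteration that adds a partition and factors every continuous function

For Theorem 3 we build a group topology on $[\omega_1]^{<\omega}$ generically. First we add $\omega_1$ homomorphisms into a countable group, whose kernels $K_x$ make the classes of an equivalence relation open. Then, in $\omega_2$ steps, we take each continuous function $f$ in turn and add countably many homomorphisms through which $f$ factors. Their kernels must become open as well. So the topology gets finer, more functions become continuous, and we have to catch up with them; this is the reason for the $\omega_2$ steps. The whole difficulty is to show that the iteration is ccc (Section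 8).

Start with $V\models2^{\omega_1}=\omega_2$. Let $G=[\omega_1]^{<\omega}$ and $B=[\omega]^{<\omega}$. For finite $a\subset\omega_1$ let $[a]=\mathcal P(a)$, a finite subgroup of $G$. Put $\max\emptyset=-1$.

**Lemma 7.1 (extending homomorphisms).** Let $C=C_1\oplus C_2$ be a finite Boolean group, $\psi:C_1\to B$ a homomorphism, and $w=c_1+c_2$ with $c_i\in C_i$, $c_2\ne0$. Then $\psi$ extends to homomorphisms $C\to B$ with kernel

(i) $\ker\psi$;

(ii) $\ker\psi\cup(w+\ker\psi)$.

*Proof.* Let $s=\bigcup\psi[C_1]$, a finite subset of $\omega$. Values of $\psi$ are subsets of $s$, so the sum of a value of $\psi$ and an element of $[\omega\setminus s]^{<\omega}$ is $0$ only if both are $0$. For (i) map $C_2$ by an injective homomorphism into $[\omega\setminus s]^{<\omega}$. For (ii) write $C_2=\{0,c_2\}\oplus C_3$, map $c_2$ to $\psi(c_1)$, and map $C_3$ injectively into $[\omega\setminus s]^{<\omega}$. Then $c+\epsilon c_2+c_3$ (with $c\in C_1$, $\epsilon\in\{0,1\}$, $c_3\in C_3$) is mapped to $0$ if and only if $c_3=0$ and $c+\epsilon c_1\in\ker\psi$. For $\epsilon=0$ this is an element of $\ker\psi$. For $\epsilon=1$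 the element is $c+c_2=(c+c_1)+w\in w+\ker\psi$, and all elements of $w+\ker\psi$ arise. $\square$

### 7.1. The first coordinate: a partition with open classes

**Definition 7.2.** Conditions of $Q_0$ are triples $(a,E,(\varphi_x)_{x\in[a]})$ with $a\subset\omega_1$ finite, $E$ an equivalence relation on $[a]$, and $\varphi_x:[a]\to B$ homomorphisms, such that

- (Q1) if $\{\gamma\}\mathrel Ey$ then $\gamma\le\max y$ $(\gamma\in a,\ y\in[a])$;
- (Q2) if $\varphi_x(x+y)=0$ then $x\mathrel Ey$ $(x,y\in[a])$.

The order is extension of all components; for $E$ this means that the larger relation restricted to the smaller $[a]$ is the smaller relation.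

Condition (Q2) will make classes open. Condition (Q1) will keep the singletons in different classes. Why not simply demand that distinct singletons are inequivalent? Consider $a=\{\gamma\}$ with $\{\gamma\}\mathrel E\emptyset$ and all $\varphi_x$ injective. Any two of these $\omega_1$ triples, for $\gamma\ne\gamma'$, would be incompatible, since $\{\gamma\}\mathrel E\emptyset\mathrel E\{\gamma'\}$ in a common extension; so the ccc would fail. (Q1) forbids $\{\gamma\}\mathrel E\emptyset$.

*Any $\gamma\notin a$ can be added to $a$.* Let each new element of $[a\cup\{\gamma\}]$ be a one-element class, extend $\varphi_x$ for $x\in[a]$ with the same kernel by Lemma 7.1(i), and for new $x$ let $\varphi_x$ be injective. (Q1): the class of an old singleton is old, and $\{\gamma\}$ is equivalent only to itself. (Q2): if $x$ is old and $\varphi_x(x+y)=0$, then $x+y\in[a]$, so $y\in[a]$ and the old (Q2) applies. If $x$ is new, then $y=x$.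

So the generic gives an equivalence relation $\sim$ on $G$ and homomorphisms $\varphi_x:G\to B$, $x\in G$, with
$$x+K_x\subset\{y:y\sim x\},\quad K_x:=\ker\varphi_x,\qquad \{\gamma\}\not\sim\{\gamma'\}\ (\gamma\ne\gamma').\tag{4}$$
The last statement holds because (Q1), applied twice, would give $\gamma\le\gamma'\le\gamma$. Also, for each $y\ne0$ there is $x$ with $\varphi_x(y)\ne0$. Given a condition, enlarge $a$ so that $y\subset a$, then add a further point $\gamma$ as above; for the new $x=\{\gamma\}$ the map $\varphi_x$ is injective.

### 7.2. The later coordinates: promises about a function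

**Stage $s\in[1,\omega_2)$.** Let $I_s$ be the disjoint union $G\cup([1,s)\times\omega)$. We use its elements $\iota$ as indices for the subgroups obtained so far: $K_x$ for $x\in G$, and $K_{(t,n)}=\ker\psi_{t,n}$ for $1\le t<s$, $n\in\omega$. We choose $P_s$-names for functions $f_s:G\to\mathbb R$ and $D_s:G\times\omega\to[I_s]^{<\omega}$ for which it is forced that for all $x,y\in G$ and $j\in\omega$
$$y\in x+\bigcap_{\iota\in D_s(x,j)}K_\iota\ \Longrightarrow\ |f_s(y)-f_s(x)|<2^{-j}\tag{5}$$
(the empty intersection is $G$). So $f_s$ is continuous in the topology generated by the subgroups so far, and $D_s$ is a modulus of continuity. Which names are chosen is specified in Section 7.4. Everything in Sections 7.3 and 8 holds for *any* choice satisfying (5).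

**Definition 7.3.** Conditions of $Q_s$ are $(a,N,(\psi_n)_{n<N},\nu)$ with $a\subset\omega_1$ finite, $N\in\omega$, $\psi_n:[a]\to B$ homomorphisms, and $\nu$ a finite partial function from $[a]\times\omega$ to $N$, such that

- (Q3) if $\nu(x,j)=n$, $y\in[a]$ and $\psi_n(x+y)=0$, then $|f_s(y)-f_s(x)|<2^{-j}$.

The order is extension of all components.

So $\nu(x,j)=n$ is a promise: on $x+\ker\psi_n$ the function $f_s$ varies by less than $2^{-j}$ from $f_s(x)$. We can enlarge $a$: extend the $\psi_n$ with the same kernel, so that $\psi_n(x+y)=0$ with $x$ old implies that $y$ is old, and no new instances of (Q3) arise. We can increase $N$, adding arbitrary $\psi_n$. We can put any $(x,j)$ with $x\in[a]$ into $\mathrm{dom}\,\nu$: use a new $n=N$ with $\psi_N$ injective on $[a]$; then (Q3) for it concerns only $y=x$. By density, $Q_s$ adds homomorphisms $\psi_{s,n}:G\to B$, $n\in\omega$, with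
$$\forall x\ \forall j\ \exists n\ \forall y\ \bigl(y\in x+K_{(s,n)}\Rightarrow|f_s(y)-f_s(x)|<2^{-j}\bigr).\tag{6}$$

$P_s$ $(s\le\omega_2)$ is the finite support iteration of the $Q_t$, $t<s$, with $0$ put into every support. All elements of the $Q_s$ are finite objects of $V$.

### 7.3. Determined conditions

To compare conditions we want them to be finite objects that also know approximately the values of the $f_t$ they talk about, and know which subgroups are responsible for the continuity.

**Definition 7.4.** A condition $p\in P_s$ is *determined* if each $p(t)$, $t\in\mathrm{supp}\,p$, is an actual object, with first component denoted $a_t$; if $a_t\supseteq a_{t'}$ for $t<t'$ in $\mathrm{supp}\,p$; and if for each $t\in\mathrm{supp}\,p$ with $t\ge1$ and $p(t)=(a_t,N_t,(\psi_{t,n})_{n<N_t},\nu_t)$ there are a rational $\varepsilon_t>0$, a $j_t\in\omega$ with $2^{-j_t}<\varepsilon_t$, and maps $g_t:[a_t]\to\mathbb Q$ and $d_t:[a_t]\to[I_t]^{<\omega}$ such that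

- (D1) $p\upharpoonright t\Vdash|f_t(z)-g_t(z)|<\varepsilon_t$ and $D_t(z,j_t)=d_t(z)$, for all $z\in[a_t]$;
- (D2) if $\nu_t(x,j)=n$, $y\in[a_t]$ and $\psi_{t,n}(x+y)=0$, then $|g_t(y)-g_t(x)|+3\varepsilon_t\le2^{-j}$;
- (D3) every $\iota\in d_t(z)$ is an *index of $p$ below $t$*: either $\iota\in[a_0]$, or $\iota=(t',n)$ with $t'\in\mathrm{supp}\,p$, $1\le t'<t$, $n<N_{t'}$.

**Lemma 7.5.** For $p\in P_s$ $(s\ge1)$ and finite $c\subset\omega_1$ there is a determined $q\le p$ with $a_t(q)\supseteq c$ for all $t\in\mathrm{supp}\,q$.

*Proof.* Induction on $s$. For $s=1$ only $p(0)\in Q_0$ is involved, and we add the points of $c$ to $a_0$. For limit $s$ the support is finite, so $p$ is essentially in some $P_{s'}$, $s'<s$. Let $p\in P_{s+1}$ with $s\ge1$. If $s\notin\mathrm{supp}\,p$, use the induction hypothesis.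

Let $s\in\mathrm{supp}\,p$. Extend $p\upharpoonright s$ to some $u$ that decides $p(s)$ as an object, and enlarge its first component $a_s$ to contain $c$. The instances of (Q3) for this enlarged object are finitely many strict inequalities forced by $u$. So, extending $u$, we can decide a rational $\varepsilon_s>0$ with $|f_s(y)-f_s(x)|+6\varepsilon_s\le2^{-j}$ in all these instances. Choose $j_s$ with $2^{-j_s}<\varepsilon_s$. Extend $u$ further to decide, for $z\in[a_s]$, rationals $g_s(z)$ with $|f_s(z)-g_s(z)|<\varepsilon_s$ and the sets $d_s(z)=D_s(z,j_s)$. Then (D2) holds, because in each instance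
$$|g_s(y)-g_s(x)|+3\varepsilon_s\le|f_s(y)-f_s(x)|+5\varepsilon_s\le2^{-j}.$$
For (D3) extend $u$ so that for each $(t',n)\in\bigcup_zd_s(z)$ we have $t'$ in the support and the number $N_{t'}$ is larger than $n$. By the induction hypothesis extend $u$ to a determined condition whose sets $a_t$ all contain the finite set $a_s\cup\bigcup\{x:x\in G\cap\bigcup_zd_s(z)\}$. Now every $x\in G\cap d_s(z)$ is in $[a_0]$, so (D3) holds, and $a_t\supseteq a_s\supseteq c$ for $t<s$ in the support. Adding the object $p(s)$ with the enlarged $a_s$ gives $q$. $\square$

Hence for $1\le s<\omega_2$ the poset $P_s$ has a dense subset of size $\le\omega_1$. Indeed, a determined condition is given by a finite subset of $s$ and finitely many objects from a set of size $\omega_1$.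

### 7.4. The names, and Theorem 3 from the ccc

Assume for the rest of this section that every $P_s$, $s\le\omega_2$, is ccc, whatever names satisfying (5) are used. This is Proposition 8.1.

**Step 1: the choice of names.** Let $1\le t<\omega_2$ and suppose $P_t$ is defined. Since $|G|=|I_t|=\omega_1$ in $V$, pairs $(f,D)$ with $f:G\to\mathbb R$ and $D:G\times\omega\to[I_t]^{<\omega}$ are coded by subsets of $\omega_1$. By the ccc and the dense subset of size $\le\omega_1$, there are at most $(\omega_1^{\omega})^{\omega_1}=2^{\omega_1}=\omega_2$ nice $P_t$-names, with conditions from the dense set, for subsets of $\omega_1$. Let $(\dot f_{t,\eta},\dot D_{t,\eta})$, $\eta<\omega_2$, enumerate the corresponding names of pairs, possibly with repetitions. Fix in advance a surjection $\sigma:[1,\omega_2)\to[1,\omega_2)\times\omega_2$ such that $\sigma(s)=(t,\eta)$ implies $t\le s$. (Take a surjection in which each value occurs cofinally often, and change its value to $(1,0)$ at those $s$ where $t\le s$ fails.)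

At stage $s$, with $\sigma(s)=(t,\eta)$, let $(f_s,D_s)$ be a $P_s$-name forced to be equal to $(\dot f_{t,\eta},\dot D_{t,\eta})$ if this pair satisfies (5), and to the pair of constant functions with values $0$ and $\emptyset$ otherwise. In both cases (5) is forced.

**Step 2: the group.** In $V^{P_{\omega_2}}$ let $\mathcal T$ be the group topology on $G$ whose base at $0$ consists of the finite intersections of the subgroups $K_\iota$, $\iota\in I_{\omega_2}:=G\cup([1,\omega_2)\times\omega)$. It is Hausdorff, since for $y\ne0$ some $K_x$ does not contain $y$. If $y\sim x$, then $y+K_y\subset\{z:z\sim y\}=\{z:z\sim x\}$ by (4), so the $\sim$-classes are open, and they partition $G$. There are $\omega_1$ of them, because the singletons are pairwise inequivalent, $|G|=\omega_1$, and $\omega_1$ is preserved.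

**Step 3: catching a continuous function.** Let $f:G\to\mathbb R$ be $\mathcal T$-continuous. Choose $D:G\times\omega\to[I_{\omega_2}]^{<\omega}$ such that (5) holds for $(f,D)$. There are at most $\omega_1$ values of $D$, so they lie in $[I_{t_0}]^{<\omega}$ for some $t_0<\omega_2$. By the ccc, finite supports and regularity of $\omega_2$, a nice name of a code of $(f,D)$ involves only $\omega_1$ conditions, whose supports are bounded in $\omega_2$. So there is $t\in[t_0,\omega_2)$ such that $(f,D)$ belongs to the extension by $P_t$, and it is the value of $(\dot f_{t,\eta},\dot D_{t,\eta})$ for some $\eta$. Let $\sigma(s)=(t,\eta)$; then $s\ge t$. Property (5) of $(f,D)$ mentions only $K_\iota$ with $\iota\in I_t\subset I_s$, so it holds already in the extension by $P_s$. Thus $(f_s,D_s)=(f,D)$.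

**Step 4: factoring it.** Let $\pi=(\psi_{s,n})_{n\in\omega}:G\to B^\omega$, with $B$ discrete, and $H=\pi(G)$, a second-countable group. The kernels $K_{(s,n)}$ are $\mathcal T$-open, so $\pi$ is continuous. If $\pi(x)=\pi(y)$, then $y\in x+K_{(s,n)}$ for all $n$, and (6) gives $|f(y)-f(x)|<2^{-j}$ for all $j$, so $f(x)=f(y)$. Hence $f=h\circ\pi$ for some $h:H\to\mathbb R$. It is continuous: given $x$ and $j$, take $n$ from (6); on the neighbourhood $\{u\in H:u(n)=\pi(x)(n)\}$ of $\pi(x)$ we have $|h-h(\pi(x))|<2^{-j}$.

So the ccc implies Theorem 3.

## 8. The countable chain condition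

**Proposition 8.1.** Each $P_s$, $s\le\omega_2$, is ccc, whatever names satisfying (5) are used.

Let $s\ge1$ and let $\omega_1$ conditions in $P_s$ be given. By Lemma 7.5 each has a determined extension, and compatible extensions have compatible originals. So let $\{p^\xi:\xi<\omega_1\}\subset P_s$ be determined. We look for $\xi_1\ne\xi_2$ with $p^{\xi_1},p^{\xi_2}$ compatible. Quantities belonging to $p^\xi$ carry the superscript $\xi$; $E^\xi,\varphi_x^\xi$ belong to $p^\xi(0)$.

### 8.1. Making the conditions isomorphic

After thinning out and reindexing by $\omega_1$ we may assume the following.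

- The supports form a $\Delta$-system with root $\{0=t_0<t_1<\dots<t_k\}$.
- The sets $a_0^\xi$ form a $\Delta$-system with root $a$ and have the same size $\ell$. The *tails* $a_0^\xi\setminus a$ lie above $\max a$, and for $\xi<\eta$ every element of the tail of $\xi$ is below every element of the tail of $\eta$. This is possible because the tails are disjoint: only countably many of them have an element below a given countable bound.
- Let $A=\{0,\dots,\ell-1\}$ and let $e_\xi:A\to a_0^\xi$ be the order isomorphism. Then $e_\xi[A_0]=a$ for a fixed initial segment $A_0$ of $A$, and $e_\xi\upharpoonright A_0$ does not depend on $\xi$.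
- $a^\xi_{t_i}=e_\xi[A^i]$ for fixed sets $A=A^0\supseteq A^1\supseteq\dots\supseteq A^k$.
- For $z\in[A]$ write $z^\xi=e_\xi[z]$. There are an equivalence relation $\hat E$ on $[A]$, homomorphisms $\hat\phi_z:[A]\to B$ $(z\in[A])$, and for $1\le i\le k$ data $N_i,\varepsilon_i,j_i$, homomorphisms $\hat\psi_{i,n}:[A^i]\to B$ $(n<N_i)$, a finite partial function $\hat\nu_i$ from $[A^i]\times\omega$ to $N_i$, and $\hat g_i:[A^i]\to\mathbb Q$, which $e_\xi$ carries to the corresponding data of $p^\xi$ at the coordinates $0$ and $t_i$, for all $\xi$.

In the last two items there are only countably many possibilities. Nothing is required of the $d_t^\xi$, which may mention arbitrary indices, nor of the non-root coordinates. The monotonicity $A^{i+1}\subset A^i$ comes from the definition of determined.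

Write $R=[a]$. For $\xi\ne\eta$ we have $[a_0^\xi]\cap[a_0^\eta]=R$, and for $z\in[A_0]$ the element $z^\xi\in R$ is independent of $\xi$.

For finite $X\subset\omega_1$ and $y\subset\bigcup_{\xi\in X}a_0^\xi$ let $y_\xi=y\cap(a_0^\xi\setminus a)$ be the tail of $y$ at $\xi$. Call $y$ *mixed* if $y_\xi\ne\emptyset$ for at least two $\xi$. A non-mixed $y$ lies in some $[a_0^\xi]$. Let $y\mapsto\bar y\in[A]$ be the homomorphism with $\overline{\{e_\xi(j)\}}=\{j\}$; it is well defined since the $e_\xi$ agree on $A_0$. Note that cancellation can occur: for $j\notin A_0$ and $\xi\ne\eta$, $\overline{\{e_\xi(j),e_\eta(j)\}}=0$. We have $\overline{z^\xi}=z$ for $z\in[A]$, and $\bar y^\xi=y$ for $y\in[a_0^\xi]$.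

### 8.2. Two conditions alone cannot be amalgamated directly

The first thing to try is to amalgamate $p^{\xi_1}$ and $p^{\xi_2}$ coordinate by coordinate. Look at a root coordinate $t=t_i$, $i\ge1$. The common extension needs homomorphisms $\psi_n$ extending both $\psi_{t,n}^{\xi_1}$ and $\psi_{t,n}^{\xi_2}$, with the same $n$, and $\psi_n(z^{\xi_1})=\psi_n(z^{\xi_2})$ for all $z\in[A^i]$. So $z^{\xi_1}+z^{\xi_2}\in\ker\psi_n$ is unavoidable. In the smallest case, $A=A^1=\{0\}$ and $A_0=\emptyset$, let $\gamma_\xi=e_\xi(0)$, and suppose $\nu_t(\emptyset,j)=n$ in both conditions. Then $y=\{\gamma_{\xi_1},\gamma_{\xi_2}\}$ is in $\ker\psi_n$, and (Q3) demands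
$$|f_t(y)-f_t(\emptyset)|<2^{-j}.$$
But $y$ is mixed, and neither condition says anything about $f_t(y)$; $f_t$ is an arbitrary name. This is where the direct amalgamation stops.

The idea is to use a third condition $p^\zeta$ from the family as a *helper*, but only below coordinate $t$. It knows, by (D1), the approximate value of $f_t(\emptyset)$, and it knows a finite set $d_t^\zeta(\emptyset)$ of indices such that $f_t$ is almost constant on $\bigcap_{\iota\in d_t^\zeta(\emptyset)}K_\iota$. The element $y$ is outside the world of $p^\zeta$, so we are free to let all those subgroups $K_\iota$ contain $y$: this is Lemma 7.1(ii). Then $f_t(y)$ is forced to be close to $f_t(\emptyset)$. In general a mixed $y$ is written as $\bar y^\zeta+w_\zeta$, where $\bar y^\zeta$ is in the world of $p^\zeta$ and $w_\zeta$ is put into the relevant subgroups.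

The helper $p^\zeta$ shares with the other conditions the lower root coordinates $t_1,\dots,t_{i-1}$. There it creates new mixed elements, which need helpers that act below those coordinates, and so on. This goes down and ends after finitely many levels. Two things must be watched. A mixed element must not be claimed by two helpers; property ($\alpha$) below takes care of that. And (Q1) must survive. As an example with $A=A^1=\{0,1\}$, $A_0=\emptyset$, let $c=\{e_{\xi_1}(0),e_{\xi_1}(1),e_{\xi_2}(1)\}$, so $\bar c=\{0\}$, and let $\zeta$ be its helper, $w_\zeta=c+\{e_\zeta(0)\}$. For $x=\{e_\zeta(0)\}$ we shall put $w_\zeta\in\ker\varphi_x$, so (Q2) makes $x+w_\zeta=c$ equivalent to $x$, and (Q1) requires $e_\zeta(0)\le\max c$. So helpers should have *small* indices $\zeta$.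

### 8.3. The helpers

Let $X_k=\{\xi_1,\xi_2\}$. For $i=k,k-1,\dots,1$, given $X_i$ and, for $\zeta\in X_i\setminus X_k$, elements $c_\zeta$ and sets $C_\zeta$, put $b_i=\bigcup_{\xi\in X_i}a^\xi_{t_i}$ and
$$Y_i=\{y\in[b_i\setminus a]:\ y\text{ mixed, and }y\notin C_\zeta\text{ for all }\zeta\in X_i\setminus X_k\}.$$
Assign to the elements $c$ of $Y_i$ distinct new indices $\zeta$, all smaller than every element of $X_i$. Put
$$c_\zeta=c,\qquad C_\zeta=c_\zeta+[a_0^\zeta],\qquad w_\zeta=c_\zeta+(\bar c_\zeta)^\zeta,$$
and say that $\zeta$ has *level* $i$. Let $X_{i-1}$ be $X_i$ together with these $\zeta$.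

Since $|Y_i|\le2^{\ell|X_i|}$, the total number of new indices is at most some $M$ depending only on $\ell$ and $k$. So we can take $\xi_1=\omega$, $\xi_2=\omega+1$, and use $M-1,M-2,\dots$ in descending order as the new indices. Let $b=\bigcup_{\xi\in X_0}a_0^\xi$. If $k=0$ there are no helpers.

For $\zeta$ of level $i$: since $\zeta\notin X_i$ and $c_\zeta$ is contained in the union of the tails at indices in $X_i$, we have $c_\zeta\cap a_0^\zeta=\emptyset$. Since $c_\zeta\subset b_i$, we have $\bar c_\zeta\in[A^i]$, so $(\bar c_\zeta)^\zeta\in[a_{t_i}^\zeta]$. And $\bar w_\zeta=\bar c_\zeta+\bar c_\zeta=0$.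

**($\alpha$)** *The sets $C_\zeta$, $\zeta\in X_0\setminus X_k$, consist of mixed elements and are pairwise disjoint.*

*Proof.* An element of $C_\zeta$ has the same tails as $c_\zeta$ except possibly at $\zeta$, where $c_\zeta$ has empty tail. As $c_\zeta$ is mixed, so is every element of $C_\zeta$.

Let $y\in C_\zeta\cap C_{\zeta'}$ with $\zeta\ne\zeta'$, of levels $i\ge i'$. If $i=i'$, then $\zeta,\zeta'\notin X_i$, so for every $\xi\in X_i$ both $c_\zeta$ and $c_{\zeta'}$ have tail $y_\xi$ at $\xi$. Both are subsets of $b_i\setminus a$, so they are the unions of these tails, and $c_\zeta=c_{\zeta'}$. But distinct indices of level $i$ belong to distinct elements, a contradiction.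

If $i>i'$, then $X_i\cup\{\zeta\}\subset X_{i-1}\subset X_{i'}$ and $\zeta'\notin X_{i'}$. From $y\in C_\zeta$ we see that $y$ has tails only at indices in $X_i\cup\{\zeta\}$, so $y_{\zeta'}=\emptyset$. From $y\in C_{\zeta'}$ we have $y=c_{\zeta'}+v$ with $v\in[a_0^{\zeta'}]$, and the tail of $v$ at $\zeta'$ is $y_{\zeta'}=\emptyset$, so $v\in R$. Since $R\subset[a_0^\zeta]$ and $C_\zeta$ is a coset of $[a_0^\zeta]$, we get $c_{\zeta'}=y+v\in C_\zeta$ with $\zeta\in X_{i'}\setminus X_k$. This contradicts $c_{\zeta'}\in Y_{i'}$. $\square$

**($\beta$)** *If $1\le i\le k$ and $y\in[b_i]$ is mixed, there is $\zeta\in X_{i-1}\setminus X_k$, of level $\ge i$, with $y\in C_\zeta$. Moreover $\bar y^\zeta\in[a^\zeta_{t_i}]$ and $y=\bar y^\zeta+w_\zeta$.*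

*Proof.* The set $y\setminus a$ is mixed and in $[b_i\setminus a]$. If $y\setminus a\in C_\zeta$ for some $\zeta\in X_i\setminus X_k$, take this $\zeta$; its level is $>i$. Otherwise $y\setminus a\in Y_i$, so $y\setminus a=c_\zeta$ for some $\zeta$ of level $i$. In both cases $y=(y\setminus a)+(y\cap a)\in C_\zeta$, since $y\cap a\in R\subset[a_0^\zeta]$. Write $y=c_\zeta+v$ with $v\in[a_0^\zeta]$. Then $\bar y^\zeta=(\bar c_\zeta)^\zeta+\bar v^\zeta=(\bar c_\zeta)^\zeta+v$, so $\bar y^\zeta+w_\zeta=v+c_\zeta=y$. Finally $\bar y\in[A^i]$ because $y\in[b_i]$, so $\bar y^\zeta\in[a_{t_i}^\zeta]$. $\square$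

### 8.4. What the recursion maintains

A helper of level $i$ is used only below $t_i$. So put $\tau_\xi=s$ for $\xi\in X_k$ and $\tau_\zeta=t_i$ for $\zeta$ of level $i$. For $0\le i\le k$ and $\xi\in X_0$:
$$t_i<\tau_\xi\iff\xi\in X_i.\tag{7}$$
For $\xi\in X_k$ both sides are true. For $\zeta$ of level $l$ both sides say $i<l$.

Let $\mathrm{supp}\,q=\bigcup_{\xi\in X_0}(\mathrm{supp}\,p^\xi\cap\tau_\xi)$. We define $q(t)$ by recursion so that for all $t\in[1,s]$

- (I) $q\upharpoonright t\in P_t$ and $q\upharpoonright t\le p^\xi\upharpoonright\min(t,\tau_\xi)$ for all $\xi\in X_0$ (that is, $q\upharpoonright\min(t,\tau_\xi)\le p^\xi\upharpoonright\min(t,\tau_\xi)$);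
- (II) $q\upharpoonright t\Vdash w_\zeta\in K_\iota$ for each $\zeta\in X_0\setminus X_k$ and each index $\iota$ of $p^\zeta$ below $\min(t,\tau_\zeta)$.

At $t=s$, (I) gives $q\le p^{\xi_1},p^{\xi_2}$, which proves the proposition.

(I) and (II) pass to limits $t$: supports are finite, and every index below $\min(t,\tau_\zeta)$ is already an index below $\min(t''+1,\tau_\zeta)$ for some $t''<t$. They also pass from $t$ to $t+1$ if $t\notin\mathrm{supp}\,q$, since then $t\notin\mathrm{supp}\,p^\xi$ whenever $t<\tau_\xi$. So only $t\in\mathrm{supp}\,q$ must be treated. There $q(t)$ must be defined, must be forced by $q\upharpoonright t$ to be in $Q_t$, must extend $p^\xi(t)$ for all $\xi\in X_0$ with $t\in\mathrm{supp}\,p^\xi\cap\tau_\xi$, and must satisfy (II) for the indices of $p^\zeta$ at $t$, whenever $t\in\mathrm{supp}\,p^\zeta\cap\tau_\zeta$.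

### 8.5. Coordinate $0$

All $\xi\in X_0$ take part here, since $\tau_\xi>0$.

**Step 1: the homomorphisms.** Let $q(0)=(b,E,(\varphi_x)_{x\in[b]})$, where $\varphi_x$ is defined as follows.

- $x\in R$: $\varphi_x(y)=\hat\phi_{\bar x}(\bar y)$. This extends all $\varphi_x^\xi$, and $\varphi_x(w_\zeta)=0$ for all $\zeta$, as $\bar w_\zeta=0$.
- $x\in[a_0^\zeta]\setminus R$, $\zeta\in X_0\setminus X_k$: by Lemma 7.1(ii) for $[b]=[a_0^\zeta]\oplus[b\setminus a_0^\zeta]$ and $w_\zeta=(\bar c_\zeta)^\zeta+c_\zeta$, extend $\varphi_x^\zeta$ to $\varphi_x$ with $\ker\varphi_x=\ker\varphi_x^\zeta\cup(w_\zeta+\ker\varphi_x^\zeta)$. The lemma applies since $\emptyset\ne c_\zeta\subset b\setminus a_0^\zeta$.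
- $x\in[a_0^\xi]\setminus R$, $\xi\in X_k$: extend $\varphi_x^\xi$ to $\varphi_x$ with the same kernel, by Lemma 7.1(i).
- All other $x$, that is, mixed $x$: $\varphi_x$ injective.

The indices of $p^\zeta$ below $1$ are the $x\in[a_0^\zeta]$, and $w_\zeta\in\ker\varphi_x$ for all of them. So (II) will hold at $t=1$.

**Step 2: the equivalence relation.** For $y\in[b]$ let $\kappa(y)$ be the $\hat E$-class of $\bar y$. Call it *rooted* if it meets $[A_0]$. If $y\in R$ then $\bar y\in[A_0]$, so $\kappa(y)$ is rooted. Define labels: if $\kappa(y)$ is rooted, let $\lambda(y)=\kappa(y)$. If $\kappa(y)$ is not rooted, then for non-mixed $y$, say $y\in[a_0^\xi]\setminus R$, let $\lambda(y)=(\kappa(y),\xi)$; for $y\in C_\zeta$ let $\lambda(y)=(\kappa(y),\zeta)$, which is well defined by ($\alpha$); and for the remaining mixed $y$ let $\lambda(y)$ be a label used only for $y$. Put $y\mathrel Ey'\iff\lambda(y)=\lambda(y')$.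

On $[a_0^\xi]$ this is $E^\xi$. For $y,y'\in[a_0^\xi]$ the labels are $\kappa$ or $(\kappa,\xi)$ according to whether $\kappa$ is rooted, so $\lambda(y)=\lambda(y')$ if and only if $\kappa(y)=\kappa(y')$, which says $\bar y\mathrel{\hat E}\bar y'$, i.e. $y\mathrel{E^\xi}y'$.

**Step 3: (Q2).** Let $\varphi_x(x+y)=0$.

If $x\in R$, then $\hat\phi_{\bar x}(\bar x+\bar y)=0$. By (Q2) for the $p^\xi(0)$, transported to $[A]$, we get $\bar x\mathrel{\hat E}\bar y$. So $\kappa(y)=\kappa(x)$, which is rooted, and $\lambda(x)=\lambda(y)$.

If $x\in[a_0^\zeta]\setminus R$ with $\zeta\in X_0\setminus X_k$, then $y=y_0$ or $y=y_0+w_\zeta$ with $y_0\in[a_0^\zeta]$ and $\varphi_x^\zeta(x+y_0)=0$. By (Q2) for $p^\zeta(0)$, $x\mathrel{E^\zeta}y_0$, so $\lambda(x)=\lambda(y_0)$. In the second case $y=c_\zeta+\bigl((\bar c_\zeta)^\zeta+y_0\bigr)\in C_\zeta$ and $\bar y=\bar y_0$, so $\kappa(y)=\kappa(y_0)$. If this class is rooted, then $\lambda(y)=\kappa(y_0)=\lambda(y_0)$. If not, then $y_0\notin R$, and both labels are $(\kappa(y_0),\zeta)$. So $\lambda(y)=\lambda(x)$.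

If $x\in[a_0^\xi]\setminus R$ with $\xi\in X_k$, then $x+y\in[a_0^\xi]$, so $y\in[a_0^\xi]$ and (Q2) for $p^\xi(0)$ applies. If $x$ is mixed, then $y=x$.

**Step 4: (Q1).** Let $\gamma\in b$, $y\in[b]$ and $\lambda(\{\gamma\})=\lambda(y)$.

If $\gamma\in a$, then $\kappa(\{\gamma\})$ is rooted, so $\kappa(y)=\kappa(\{\gamma\})$. If $y$ is non-mixed, $y\in[a_0^\xi]$, then $\{\gamma\}\mathrel{E^\xi}y$ and (Q1) for $p^\xi(0)$ gives $\gamma\le\max y$. If $y$ is mixed, then it has an element in a tail, so $\max y>\max a\ge\gamma$.

If $\gamma\in a_0^\xi\setminus a$, then $\kappa(\{\gamma\})$ is not rooted. Otherwise $\{\gamma\}\mathrel{E^\xi}\rho$ for some $\rho\in R$, and (Q1) would give $\gamma\le\max\rho\le\max a$, while the tails lie above $\max a$. So $\lambda(\{\gamma\})=(\kappa(\{\gamma\}),\xi)$. Then there are two possibilities. Either $y\in[a_0^\xi]$ with $\kappa(y)=\kappa(\{\gamma\})$, and (Q1) for $p^\xi(0)$ applies. Or $y\in C_\xi$ with $\xi\in X_0\setminus X_k$ of some level $i$. In the latter case $y$ has the same non-empty tail as $c_\xi$ at some $\xi'\in X_i$. Since $\xi$ was chosen smaller than every element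 of $X_i$, we have $\xi'>\xi$, and every element of the tail of $\xi'$ is above $\gamma$. So $\max y>\gamma$.

Thus $q(0)\in Q_0$ extends $p^\xi(0)$ for all $\xi\in X_0$, and (I), (II) hold for $t=1$.

### 8.6. Root coordinates $t=t_i$, $i\ge1$

**Step 1: definition.** By (7) the $\xi\in X_0$ with $t<\tau_\xi$ are exactly those in $X_i$. Let $q(t)=(b_i,N_i,(\psi_n)_{n<N_i},\nu)$ with
$$\psi_n(y)=\hat\psi_{i,n}(\bar y)\quad(y\in[b_i]),\qquad\nu=\bigcup_{\xi\in X_i}\nu_t^\xi,\ \text{ i.e. }\nu(z^\xi,j)=\hat\nu_i(z,j).$$
Note that $\bar y\in[A^i]$ for $y\in[b_i]$. The union $\nu$ is a function: an $x$ in $[a_t^\xi]\cap[a_t^\eta]$ with $\xi\ne\eta$ is in $R$, and $x=z^\xi=z^\eta$ with the same $z=\bar x$. Clearly $q(t)$ extends $p^\xi(t)$ for $\xi\in X_i$.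

**Step 2: (Q3).** Let $\nu(x,j)=n$ come from $x\in[a_t^\xi]$, $\xi\in X_i$, and let $y\in[b_i]$ with $\psi_n(x+y)=0$. Then $\hat\nu_i(\bar x,j)=n$ and $\hat\psi_{i,n}(\bar x+\bar y)=0$, so by (D2)
$$|\hat g_i(\bar y)-\hat g_i(\bar x)|+3\varepsilon_i\le2^{-j}.\tag{8}$$
By (I), $q\upharpoonright t\le p^\xi\upharpoonright t$, so (D1) gives $q\upharpoonright t\Vdash|f_t(x)-\hat g_i(\bar x)|<\varepsilon_i$.

Suppose $y$ is non-mixed. Then all its elements outside $a$ are in the tail of one $\xi'\in X_i$ and in $a_t^{\xi'}$, while its elements in $a$ are in $b_i\cap a=e_{\xi'}[A^i\cap A_0]\subset a_t^{\xi'}$. So $y\in[a_t^{\xi'}]$, and likewise $q\upharpoonright t\Vdash|f_t(y)-\hat g_i(\bar y)|<\varepsilon_i$. With (8), $|f_t(y)-f_t(x)|<|\hat g_i(\bar y)-\hat g_i(\bar x)|+2\varepsilon_i<2^{-j}$ is forced.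

Suppose $y$ is mixed. Take $\zeta$ from ($\beta$): $y=\bar y^\zeta+w_\zeta$, $\bar y^\zeta\in[a_t^\zeta]$, and $t=t_i\le\tau_\zeta$ because the level of $\zeta$ is at least $i$. By (I), $q\upharpoonright t\le p^\zeta\upharpoonright t$, so by (D1) $q\upharpoonright t$ forces $D_t(\bar y^\zeta,j_i)=d_t^\zeta(\bar y^\zeta)$ and $|f_t(\bar y^\zeta)-\hat g_i(\bar y)|<\varepsilon_i$. By (D3) all $\iota\in d_t^\zeta(\bar y^\zeta)$ are indices of $p^\zeta$ below $t=\min(t,\tau_\zeta)$, so by (II) $w_\zeta\in K_\iota$ is forced for all of them. Hence $y\in\bar y^\zeta+\bigcap_{\iota\in D_t(\bar y^\zeta,j_i)}K_\iota$, and (5) gives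
$$|f_t(y)-f_t(\bar y^\zeta)|<2^{-j_i}<\varepsilon_i.$$
Altogether $|f_t(y)-f_t(x)|<|\hat g_i(\bar y)-\hat g_i(\bar x)|+3\varepsilon_i\le2^{-j}$ is forced. So $q\upharpoonright t\Vdash q(t)\in Q_t$.

**Step 3: (II).** Let $\zeta$ have level $l$ with $t_i<\tau_\zeta=t_l$, so $l>i$. Then $c_\zeta\subset b_l\subset b_i$, since $X_l\subset X_i$ and $A^l\subset A^i$. And $(\bar c_\zeta)^\zeta\subset a_{t_l}^\zeta\subset a_{t_i}^\zeta\subset b_i$, since $\zeta\in X_{l-1}\subset X_i$. So $w_\zeta\in[b_i]$ and $\psi_n(w_\zeta)=\hat\psi_{i,n}(\bar w_\zeta)=0$ for all $n<N_i$. Hence $q\upharpoonright(t+1)\Vdash w_\zeta\in K_{(t,n)}$ for $n<N_i$.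

### 8.7. Non-root coordinates

Let $t\in\mathrm{supp}\,q$ be outside the root $\{t_0,\dots,t_k\}$. Then $t\in\mathrm{supp}\,p^\xi$ for exactly one $\xi\in X_0$, and $t<\tau_\xi$.

**Step 1: $\xi\in X_k$.** Let $q(t)=p^\xi(t)$. Since $q\upharpoonright t\le p^\xi\upharpoonright t$, it is forced to be in $Q_t$. No $p^\zeta$ with $\zeta\in X_0\setminus X_k$ has $t$ in its support, so (II) requires nothing new.

**Step 2: $\xi=\zeta$ has level $l$; definition.** Here $t<\tau_\zeta=t_l$. Because $p^\zeta$ is determined, $a_t^\zeta\supseteq a_{t_l}^\zeta\supseteq(\bar c_\zeta)^\zeta$. Also $c_\zeta\cap a_t^\zeta=\emptyset$, because $a_t^\zeta\subset a_0^\zeta$. Let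
$$q(t)=(a_t^\zeta\cup c_\zeta,\ N_t^\zeta,\ (\psi_n),\ \nu_t^\zeta),$$
where by Lemma 7.1(ii) for $[a_t^\zeta\cup c_\zeta]=[a_t^\zeta]\oplus[c_\zeta]$ and $w_\zeta=(\bar c_\zeta)^\zeta+c_\zeta$ the homomorphism $\psi_n$ extends $\psi_{t,n}^\zeta$ and $\ker\psi_n=\ker\psi_{t,n}^\zeta\cup(w_\zeta+\ker\psi_{t,n}^\zeta)$. So $\psi_n(w_\zeta)=0$, and (II) holds at $t$.

**Step 3: (Q3).** Let $\nu_t^\zeta(x,j)=n$ and $\psi_n(x+y)=0$. Then $y=y_0$ or $y=y_0+w_\zeta$ with $y_0\in[a_t^\zeta]$ and $\psi_{t,n}^\zeta(x+y_0)=0$. If $y=y_0$, the inequality is (Q3) for $p^\zeta(t)$, which is forced because $q\upharpoonright t\le p^\zeta\upharpoonright t$. If $y=y_0+w_\zeta$, write $\varepsilon_t,j_t,g_t$ for those of $p^\zeta$. Then $q\upharpoonright t$ forces $D_t(y_0,j_t)=d_t^\zeta(y_0)$. By (D3) and (II), $w_\zeta\in K_\iota$ for all $\iota\in d_t^\zeta(y_0)$, so (5) gives $|f_t(y)-f_t(y_0)|<2^{-j_t}<\varepsilon_t$. With (D1) for $x$ and $y_0$, and (D2),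
$$|f_t(y)-f_t(x)|<|g_t(y_0)-g_t(x)|+3\varepsilon_t\le2^{-j}.$$

This completes the recursion and the proof of Proposition 8.1, and with Section 7.4 the proof of Theorem 3. $\square$

## 9. Independence of (a), and sharpness of the bound in Theorem 4

A partition of a group into $\omega_1$ non-empty open sets is locally finite, since each point has a neighbourhood, its own class, that meets exactly one member. So in the model of Theorem 3 the statement "every locally finite family of open subsets of an $\mathbb R$-factorizable group is countable" fails, while it holds in the model of Theorem 2. It is therefore independent of ZFC.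

The group of Theorem 3 has a base at $0$ consisting of finite intersections of the subgroups $K_\iota$, $\iota\in I_{\omega_2}$. As $|I_{\omega_2}|=\omega_2$, its character is at most $\omega_2$. By Theorem 4, applied in the extension, its character is not $\le\omega_1$. So it is exactly $\omega_2$. Hence the bound $\omega_1$ in Theorem 4 cannot be raised to $\omega_2$ in ZFC, even for Boolean groups of size $\omega_1$ with a base at $0$ of open subgroups.
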